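
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{There is no highly implausible Frobenius group}


\begin{abstract}
A permutation group on an infinite set is ZTF if each of its non-identity elements has only finitely many cycles. We prove that no Frobenius ZTF group has infinite cyclic point stabilizers. We then classify the Frobenius groups on infinite sets that have finitely many orbitals, abelian point stabilizers, and the descending chain condition on centralizers: they are exactly the groups of affine maps $x\mapsto ax+b$ of an infinite field $F$ in which $a$ ranges over a subgroup of finite index in $F^*$. Both proofs rest on an exchange relation between the stabilizers of two points.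
\end{abstract}

\section{The question and the results}

Let $G$ be a permutation group on an infinite set $\Omega$. It is called \emph{ZTF} (``Zimmer torsion-free'') if each non-identity element of $G$ has only finitely many cycles on $\Omega$; then every non-trivial subgroup has only finitely many orbits. It is a \emph{Frobenius group} if it is transitive, is not regular, and no non-identity element fixes more than one point. In terms of the stabilizers $G_\alpha$ this says that $G$ is transitive and
\[
G_\alpha\neq 1,\qquad G_\alpha\cap G_\beta=1\quad\text{for all }\alpha\ne\beta .
\]

The ZTF condition makes elements large and the Frobenius condition makes stabilizers small. Together they restrict commutation severely: in a Frobenius ZTF group the centralizer of every non-identity element is infinite cyclic (Lemma~\ref{lem:centralizers}). So if the point stabilizers are abelian, they are infinite cyclic. A Frobenius ZTF group with infinite cyclic point stabilizers is called \emph{highly implausible} in \cite{strange}, where it is asked whether such a group exists. It is recorded there that it cannot be free, and that no $2$-transitive group has infinite cyclic one-point stabilizers.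

Parts of the definition are easy to satisfy. The group $\mathbb Z$ acting on itself by translations is ZTF and no non-identity element fixes a point, but it is regular. A free group of rank $2$ acting on the cosets of a maximal cyclic subgroup is a Frobenius group with infinite cyclic stabilizers, but a point stabilizer has infinitely many orbits, so the group is not ZTF (Remark~\ref{rem:hyp}). The group of all maps $x\mapsto ax+b$ $(a\ne0)$ of an infinite field $F$ is a Frobenius group whose stabilizers are abelian and have just two orbits, but the stabilizers are copies of $F^*$, which is never cyclic when $F$ is infinite. The last example suggests the answer. If the hypotheses force a field to appear, its multiplicative group will be too large to be virtually cyclic. We shall see that this is what happens, although the field itself is not needed for the negative answer.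

\begin{theorem}\label{thm:main}
There is no Frobenius ZTF group on an infinite set whose point stabilizers are infinite cyclic.
\end{theorem}

An \emph{orbital} of a transitive group $G$ is a $G$-orbit on ordered pairs of distinct points. For fixed $\alpha$, the orbitals correspond to the $G_\alpha$-orbits on $\Omega\setminus\{\alpha\}$: the orbital of $(\alpha,\beta)$ corresponds to the orbit of $\beta$. We say that $G$ has \emph{finite rank} if it has finitely many orbitals. We say that $G$ satisfies $\mathfrak M_c$ if every descending chain of centralizers $C_G(X_1)\ge C_G(X_2)\ge\cdots$, with $X_i\subseteq G$, becomes constant.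

\begin{theorem}\label{thm:class}
Let $G$ be a permutation group on an infinite set $\Omega$. The following are equivalent.
\begin{enumerate}
\item[(1)] $G$ is a Frobenius group of finite rank with abelian point stabilizers, and $G$ satisfies $\mathfrak M_c$.
\item[(2)] There are an infinite field $F$ and a subgroup $A\le F^*$ of finite index such that $G$ is permutation isomorphic to $F\rtimes A=\{x\mapsto ax+b: a\in A,\ b\in F\}$ acting on $F$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(a)] No Frobenius group of finite rank on an infinite set that satisfies $\mathfrak M_c$ has finitely generated abelian point stabilizers.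
\item[(b)] No Frobenius group of finite rank on an infinite set with finitely generated abelian point stabilizers has the property that the centralizers of all fixed-point-free elements are abelian.
\item[(c)] No Frobenius ZTF group on an infinite set has abelian point stabilizers.
\end{enumerate}
\end{corollary}

Section~\ref{sec:prelim} collects basic facts. Section~\ref{sec:one} explains the method in the affine groups and for groups with a single orbital. Sections~\ref{sec:exchange} and~\ref{sec:proof} prove Theorem~\ref{thm:main}. The remaining sections prove Theorem~\ref{thm:class} and Corollary~\ref{cor:main}; the proof of Theorem~\ref{thm:class} uses only Lemmas~\ref{lem:exchange} and~\ref{lem:cancel} and the basic facts from the first part.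

\section{Stabilizers, labels and centralizers}\label{sec:prelim}

Groups act on the left, and $G$ is a Frobenius group on an infinite set $\Omega$. The following consequence of the definition is used constantly.

\begin{itemize}
\item[(F)] If $1\ne g\in G_\alpha$, then $\alpha$ is the only fixed point of $g$, and $C_G(g)\le G_\alpha$. Indeed, if $h$ commutes with $g$, then $g(h\alpha)=h\alpha$, so $h\alpha=\alpha$.
\end{itemize}
In particular $Z(G)$ lies in every $G_\alpha$, so $Z(G)=1$.

\medskip\noindent\textbf{Labels.}
Suppose that the point stabilizers are abelian. Fix $\alpha_0\in\Omega$ and put $A=G_{\alpha_0}$. For $s\in A$ and $\gamma=g\alpha_0$ put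
\[
s_\gamma=gsg^{-1}.
\]
This does not depend on $g$: another choice is $ga$ with $a\in A$, and $a$ commutes with $s$. So $s\mapsto s_\gamma$ is an isomorphism from $A$ onto $G_\gamma$, and
\begin{equation}\label{eq:label}
h\,s_\gamma h^{-1}=s_{h\gamma}\qquad(h\in G,\ \gamma\in\Omega).
\end{equation}
We regard $s_\gamma$ as ``the copy of $s$ at $\gamma$''. This is where commutativity of the stabilizers is used: it gives canonical identifications of all of them with $A$. If $s\ne1$ and $s_\gamma=s_{\gamma'}$, then $\gamma=\gamma'$ by (F).

If $G$ has finite rank, then $A$ is infinite, because the infinite set $\Omega\setminus\{\alpha_0\}$ is a union of finitely many $A$-orbits.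

\medskip\noindent\textbf{Centralizers.} The next two lemmas control commuting elements.

\begin{lemma}\label{lem:ct}
Let $G$ be a group in which the centralizer of every non-identity element is abelian. If $x,z\ne1$ commute, then $C_G(x)=C_G(z)$. Consequently, if $x,y\neq1$ and $C_G(x)\cap C_G(y)\ne1$, then $C_G(x)=C_G(y)$.
\end{lemma}

\begin{proof}
The group $C_G(x)$ is abelian and contains $z$, so $C_G(x)\le C_G(z)$; exchange $x$ and $z$. For the second statement take $z\ne1$ in $C_G(x)\cap C_G(y)$ and apply the first to $x,z$ and to $y,z$.
\end{proof}

By a theorem of Neumann quoted in \cite{strange}, centralizers of non-identity elements in any ZTF group are cyclic-by-finite. In the Frobenius case we need a sharper statement, which has a short direct proof. Recall Schur's theorem: if the center of a group $H$ has finite index in $H$, then the derived group $H'$ is finite.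

\begin{lemma}\label{lem:centralizers}
Let $G$ be a Frobenius ZTF group on an infinite set $\Omega$. Then $G$ is torsion-free and of finite rank, and the centralizer of every non-identity element is infinite cyclic. In particular, if the point stabilizers are abelian, then they are infinite cyclic.
\end{lemma}

\begin{proof}
An element of finite order has cycles of bounded length, hence infinitely many of them on an infinite set. So no non-identity element has finite order, and $G$ is torsion-free. A non-identity element of $G_\alpha$ has finitely many cycles, so $G_\alpha$ has finitely many orbits, and $G$ has finite rank.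

Let $1\ne w\in G$ and $H=C_G(w)$. As $w$ has finitely many cycles and $\Omega$ is infinite, the set of infinite cycles of $w$ is finite and non-empty. The group $H$ permutes this set; let $H_0$ be the kernel of this action, so $|H:H_0|<\infty$ and $w\in H_0$. Let $\Gamma$ be an infinite cycle of $w$, let $\delta\in\Gamma$ and $h\in H_0$. Then $h\delta=w^t\delta$ for some $t$. The element $w^{-t}h$ commutes with $w$ and fixes $\delta$, so it fixes every point of $\Gamma$. It therefore has more than one fixed point, and $h=w^t$. Thus $H_0=\langle w\rangle$, which is central in $H$ and of finite index. By Schur's theorem $H'$ is finite, and $H'=1$ because $G$ is torsion-free. So $H$ is a finitely generated torsion-free abelian group with an infinite cyclic subgroup of finite index; that is, $H$ is infinite cyclic.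

An abelian stabilizer $G_\alpha$ is non-trivial and lies in the centralizer of any of its non-identity elements, so it is infinite cyclic.
\end{proof}

\section{The idea: one orbital}\label{sec:one}

\subsection{What happens on the affine line}\label{subsec:model}

Let $F$ be an infinite field, $A\le F^*$ a subgroup of finite index, and $G=F\rtimes A$ the group of maps $x\mapsto ax+b$ with $a\in A$, $b\in F$. Take $\alpha_0=0$ and identify $A$ with $G_0$. Then $s_\gamma$ is the map
\[
s_\gamma(x)=sx+(1-s)\gamma .
\]
For $s\in A\setminus\{1\}$ we compute
\begin{equation}\label{eq:modeld}
s_\gamma^{-1}s_{\gamma'}(x)=x+(s^{-1}-1)(\gamma'-\gamma).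
\end{equation}
Thus translations can be written in terms of stabilizers, and the translations form an abelian normal subgroup. In an abstract Frobenius group the elements $s_\gamma^{-1}s_{\gamma'}$ still make sense. The problem is to see that they commute with something.

Let $s,t\in A\setminus\{1\}$ be distinct. We look for $y,p\in A$, independent of $\alpha$ and $\beta$, such that
\[
s_\alpha\, y_\beta=p_\beta\, t_\alpha
\]
for $\alpha\ne\beta$. The left side is $x\mapsto syx+s(1-y)\beta+(1-s)\alpha$, and the right side is $x\mapsto ptx+p(1-t)\alpha+(1-p)\beta$. Comparing the coefficients of $\alpha$ and of $x$ gives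
\[
p=\frac{1-s}{1-t},\qquad y=\frac{pt}{s}=\frac{s^{-1}-1}{t^{-1}-1}\ne1,
\]
and then $s(1-y)=s-pt=1-p$, so the coefficients of $\beta$ agree too. Hence there is a solution in $A$ whenever $1-s$ and $1-t$ lie in the same coset of $A$. The solution produces another translation:
\[
y_{\beta_1}y_{\beta_2}^{-1}(x)=x+(1-y)(\beta_1-\beta_2).
\]

The coset condition has an intrinsic meaning. The orbital of $(\alpha,\beta)$ is determined by the coset $(\beta-\alpha)A$, and $s_\alpha\beta-\beta=(s-1)(\beta-\alpha)$. So the passage from the orbital of $(\alpha,\beta)$ to that of $(\beta,s_\alpha\beta)$ is multiplication by $(s-1)A$, and the condition says that $s$ and $t$ induce the same map on orbitals. There are infinitely many $s$ and finitely many such maps, so suitable $s\neq t$ exist.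

\subsection{The contradiction when there is one orbital}

We now carry this out in a group about which nothing affine is known, in the simplest case.

\begin{proposition}\label{prop:one}
There is no Frobenius ZTF group with exactly one orbital and infinite cyclic point stabilizers.
\end{proposition}

\begin{proof}
Suppose $G$ is such a group. Let $c$ generate $A=G_{\alpha_0}$, so that $G_\gamma=\langle c_\gamma\rangle$ for every $\gamma$. Let $\alpha\ne\beta$. By (F), $c_\alpha\beta\neq\beta$ and $c_\alpha^2\beta\ne\beta$. As there is one orbital, some $g\in G$ satisfies $g\beta=\beta$ and $gc_\alpha^2\beta=c_\alpha\beta$. Here $g=c_\beta^P$ for some $P$, and $c_\alpha^{-1}c_\beta^Pc_\alpha^2$ fixes $\beta$, so it equals $c_\beta^Q$ for some $Q$. Thus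
\begin{equation}\label{eq:one}
c_\alpha\,c_\beta^{Q}=c_\beta^{P}\,c_\alpha^{2}.
\end{equation}
By \eqref{eq:label}, conjugation shows that the same $P,Q$ serve for all pairs $\alpha\ne\beta$. Moreover $Q\ne0$: otherwise $c_\alpha^{-1}=c_\beta^P\in G_\alpha\cap G_\beta=1$.

Let $\beta_1\ne\beta_2$ and $\alpha\notin\{\beta_1,\beta_2\}$. Multiply \eqref{eq:one} for $(\alpha,\beta_1)$ by the inverse of \eqref{eq:one} for $(\alpha,\beta_2)$. The factors $c_\alpha^2$ cancel:
\[
c_\alpha\,w\,c_\alpha^{-1}=w',\qquad w=c_{\beta_1}^{Q}c_{\beta_2}^{-Q},\quad w'=c_{\beta_1}^{P}c_{\beta_2}^{-P}.
\]
Here $w\ne1$, since $Q\ne0$ and $G_{\beta_1}\cap G_{\beta_2}=1$. The elements $w,w'$ do not depend on $\alpha$, so $d=c_\alpha^{-1}c_{\alpha'}$ commutes with $w$ for all distinct $\alpha,\alpha'\notin\{\beta_1,\beta_2\}$. Also $d\ne1$. By Lemmas~\ref{lem:centralizers} and~\ref{lem:ct}, $C_G(d)=C_G(w)$.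

Any two pairs $\{\alpha,\alpha'\}$, $\{\gamma,\gamma'\}$ of distinct points are both disjoint from some $\{\beta_1,\beta_2\}$. Hence $C_G(c_\alpha^{-1}c_{\alpha'})$ is the same group $Z$ for all $\alpha\ne\alpha'$. By \eqref{eq:label}, $Z$ is normal in $G$. It is infinite cyclic, so each $c_\alpha^2\neq1$ centralizes $Z$ and $Z\le G_\alpha$ by (F). As this holds for every $\alpha$, $Z=1$, a contradiction.
\end{proof}

With several orbitals two things change. The elements $c$ and $c^2$ must be replaced by powers with the same effect on orbitals, which is a matter of the pigeonhole principle. More seriously, the exponents $P,Q$ depend on the orbital, so the cancellation works only for $\alpha$ in one class of a finite partition of $\Omega\setminus\{\beta_1,\beta_2\}$. The centralizers are no longer visibly the same for all pairs, and the end of the proof must be done locally.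

\section{The exchange relation}\label{sec:exchange}

In this section $G$ is a Frobenius group of finite rank on an infinite set $\Omega$ with abelian point stabilizers, and $A=G_{\alpha_0}$. We establish the general form of \eqref{eq:one} and of the cancellation that follows it. We obtain a whole infinite family of relations with the same $s$. One of them is enough for Theorem~\ref{thm:main}; the proof of Theorem~\ref{thm:class} needs infinitely many.

\begin{lemma}\label{lem:exchange}
There is an infinite set $\Theta\subseteq A\setminus\{1\}$ with the following property. Fix $s\in\Theta$. For every $t\in\Theta\setminus\{s\}$ and every orbital $i$ there are $y_i(t),p_i(t)\in A$ such that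
\begin{equation}\label{eq:exchange}
s_\alpha\;y_i(t)_\beta=p_i(t)_\beta\;t_\alpha\qquad\text{for all }(\alpha,\beta)\in i.
\end{equation}
Moreover $y_i(t)\ne1$, and for fixed $i$ the map $t\mapsto y_i(t)$ is injective.
\end{lemma}

\begin{proof}
Let $k$ be the number of orbitals. For $s\in A\setminus\{1\}$ and $\alpha\ne\beta$ we have $s_\alpha\beta\ne\beta$ by (F). For $g\in G$, \eqref{eq:label} gives $g(\beta,s_\alpha\beta)=(g\beta,s_{g\alpha}g\beta)$. So the orbital of $(\beta,s_\alpha\beta)$ depends only on $s$ and on the orbital of $(\alpha,\beta)$, and $s$ determines a function from orbitals to orbitals. There are at most $k^k$ such functions and $A\setminus\{1\}$ is infinite. So there is an infinite set $\Theta\subseteq A\setminus\{1\}$ whose elements all determine the same function.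

Let $s\ne t$ in $\Theta$ and $(\alpha,\beta)\in i$. Since $(\beta,s_\alpha\beta)$ and $(\beta,t_\alpha\beta)$ lie in the same orbital, some $g\in G$ satisfies $g\beta=\beta$ and $gt_\alpha\beta=s_\alpha\beta$. As $g\in G_\beta$, $g=p_\beta$ for some $p\in A$. The element $s_\alpha^{-1}p_\beta t_\alpha$ fixes $\beta$, so it equals $y_\beta$ for some $y\in A$. This is \eqref{eq:exchange} for one pair in $i$. By \eqref{eq:label}, conjugation gives it for all pairs in $i$ with the same $p$ and $y$.

If $y=1$, then $s_\alpha t_\alpha^{-1}=p_\beta\in G_\alpha\cap G_\beta=1$, so $s=t$, a contradiction. If $y_i(t)=y_i(t')$, then \eqref{eq:exchange} gives $p_i(t)_\beta t_\alpha=p_i(t')_\beta t'_\alpha$. So $t'_\alpha t_\alpha^{-1}\in G_\alpha\cap G_\beta=1$ and $t=t'$.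
\end{proof}

\begin{lemma}\label{lem:cancel}
Let $\Theta$, $s$, $y_i(t)$, $p_i(t)$ be as in Lemma~\ref{lem:exchange}. Let $\beta_1\ne\beta_2$ be points, let $i,j$ be orbitals, and put
\[
Y_{ij}=\{\alpha\in\Omega\setminus\{\beta_1,\beta_2\}:\ (\alpha,\beta_1)\in i,\ (\alpha,\beta_2)\in j\}.
\]
For $t\in\Theta\setminus\{s\}$ put $w_t=y_i(t)_{\beta_1}\,y_j(t)_{\beta_2}^{-1}$ and $w'_t=p_i(t)_{\beta_1}\,p_j(t)_{\beta_2}^{-1}$. Then
\begin{equation}\label{eq:cancel}
s_\alpha w_t s_\alpha^{-1}=w'_t\qquad\text{for all }\alpha\in Y_{ij},
\end{equation}
and hence $s_\alpha^{-1}s_{\alpha'}\in C_G(w_t)$ for all $\alpha,\alpha'\in Y_{ij}$. The elements $w_t$ are non-trivial and, for fixed $\beta_1,\beta_2,i,j$, pairwise distinct.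
\end{lemma}

\begin{proof}
By \eqref{eq:exchange} for $(\alpha,\beta_1)$ and $(\alpha,\beta_2)$,
\[
s_\alpha w_ts_\alpha^{-1}=\bigl(s_\alpha\,y_i(t)_{\beta_1}\bigr)\bigl(s_\alpha\,y_j(t)_{\beta_2}\bigr)^{-1}
=p_i(t)_{\beta_1}\,t_\alpha\,t_\alpha^{-1}\,p_j(t)_{\beta_2}^{-1}=w'_t .
\]
The right side does not depend on $\alpha$, so $s_\alpha w_ts_\alpha^{-1}=s_{\alpha'}w_ts_{\alpha'}^{-1}$ for $\alpha,\alpha'\in Y_{ij}$, which gives the second claim.

If $w_t=1$, then $y_i(t)_{\beta_1}=y_j(t)_{\beta_2}\in G_{\beta_1}\cap G_{\beta_2}=1$, contrary to $y_i(t)\ne1$. If $w_t=w_{t'}$, then
\[
y_i(t')_{\beta_1}^{-1}\,y_i(t)_{\beta_1}=y_j(t')_{\beta_2}^{-1}\,y_j(t)_{\beta_2}\in G_{\beta_1}\cap G_{\beta_2}=1,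
\]
so $y_i(t)=y_i(t')$ and $t=t'$.
\end{proof}

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

Suppose that $G$ is a Frobenius ZTF group on an infinite set $\Omega$ with infinite cyclic point stabilizers. By Lemma~\ref{lem:centralizers}, $G$ is torsion-free and has finite rank, and centralizers of non-identity elements are infinite cyclic. So Section~\ref{sec:exchange} and Lemma~\ref{lem:ct} apply.

Fix distinct $s,t\in\Theta$ and distinct points $\beta_1,\beta_2$. The infinite set $\Omega\setminus\{\beta_1,\beta_2\}$ is the union of the finitely many sets $Y_{ij}$, so one of them, say $Y$, is infinite. Put $w=w_t\ne1$ and $Z=C_G(w)$ for this choice of $i,j$. By Lemma~\ref{lem:cancel},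
\[
s_\alpha^{-1}s_{\alpha'}\in Z\qquad\text{for all }\alpha,\alpha'\in Y .
\]

We have no symmetries preserving $Y$ at our disposal, so we cannot argue as before that $Z$ is normal. But since $Y$ is infinite, we can find two of these elements that are conjugate under a stabilizer. Fix $\alpha\in Y$. As $G_\alpha$ has finitely many orbits, there are distinct $\alpha',\alpha''\in Y\setminus\{\alpha\}$ in one $G_\alpha$-orbit, say $\alpha''=a\alpha'$ with $1\ne a\in G_\alpha$. Put
\[
d'=s_\alpha^{-1}s_{\alpha'},\qquad d''=s_\alpha^{-1}s_{\alpha''}.
\]
Since $a$ commutes with $s_\alpha$, \eqref{eq:label} gives $d''=ad'a^{-1}$. Both elements lie in $Z$, and both are non-trivial because $s_\alpha\ne s_{\alpha'}$ and $s_\alpha\neq s_{\alpha''}$. They commute with $w$, so $C_G(d')=C_G(d'')=Z$ by Lemma~\ref{lem:ct}. Hence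
\[
aZa^{-1}=C_G(ad'a^{-1})=C_G(d'')=Z .
\]
The infinite cyclic group $Z$ has just two automorphisms, so $a^2$ centralizes $Z$. As $G$ is torsion-free, $a^2\ne1$. So $d'\in Z\le C_G(a^2)\le G_\alpha$ by (F). Then $s_{\alpha'}=s_\alpha d'\in G_\alpha\cap G_{\alpha'}=1$, contrary to $s\ne1$. \qed

\section{The affine groups, and the corollary}\label{sec:affine}

We turn to Theorem~\ref{thm:class}, beginning with the easy implication.

\begin{proof}[Proof of Theorem \ref{thm:class}, \textup{(2)}$\Rightarrow$\textup{(1)}]
Let $G=F\rtimes A$ act on $F$, with $F$ infinite and $[F^*:A]<\infty$. Then $A$ is infinite. The translations make $G$ transitive, the stabilizer of $0$ is $A\ne1$, and $x\mapsto ax+b$ with $a\ne1$ has exactly one fixed point, while a non-identity translation has none. So $G$ is a Frobenius group with abelian stabilizers. The orbits of $A$ on $F\setminus\{0\}$ are the cosets of $A$ in $F^*$, so the rank is finite.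

Let $V$ be the group of translations. The map $x\mapsto ax+c$ commutes with $x\mapsto x+b$ $(b\ne0)$ if and only if $ab=b$, that is, $a=1$. So a non-identity translation has centralizer $V$. By (F), a non-identity element of the abelian group $G_x$ has centralizer $G_x$. Any two different groups among $V$ and the $G_x$ meet trivially. So the only centralizers of subsets of $G$ are $G$, $V$, the groups $G_x$, and $1$. A strictly descending chain of these has at most three terms, and $\mathfrak M_c$ holds.
\end{proof}

\begin{proof}[Proof of Corollary \ref{cor:main}, assuming Theorem \ref{thm:class}]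
(a) Suppose there is such a group. By Theorem~\ref{thm:class} its stabilizers are isomorphic to a subgroup $A$ of finite index in $F^*$ for an infinite field $F$. Since $A$ is finitely generated, so is $F^*$, and then so is every subgroup of the abelian group $F^*$. If $\operatorname{char}F=0$, then $F^*\ge\mathbb Q^*$, which is not finitely generated since there are infinitely many primes. If $\operatorname{char}F=p$ and $F$ contains an element $u$ transcendental over the field $\mathbb F_p$ of $p$ elements, then $F^*\ge\mathbb F_p(u)^*$, which is not finitely generated since there are infinitely many monic irreducible polynomials. If $F$ is algebraic over $\mathbb F_p$, then every element of $F^*$ has finite order, so the infinite abelian group $F^*$ is not finitely generated. Each case is a contradiction.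

(b) Suppose $G$ is such a group. By (F) a non-identity element with a fixed point has centralizer inside an abelian stabilizer. So all centralizers of non-identity elements are abelian. By Lemma~\ref{lem:ct}, two such centralizers are equal or meet trivially. Therefore each centralizer of a subset is $G$, or $C_G(x)$ for some $x\ne1$, or $1$, and $C_G(y)\le C_G(x)$ with $x,y\ne1$ implies $C_G(y)=C_G(x)$. So a strictly descending chain of centralizers has at most three terms. Hence $\mathfrak M_c$ holds, and (a) applies.

(c) By Lemma~\ref{lem:centralizers} abelian stabilizers would be infinite cyclic, which contradicts Theorem~\ref{thm:main}.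
\end{proof}

By Lemma~\ref{lem:centralizers}, part (b) also gives a second proof of Theorem~\ref{thm:main}, by way of a field.

\begin{remark}\label{rem:hyp}
\emph{Finite generation of the stabilizers cannot be dropped} from Corollary~\ref{cor:main}(a) and (b): the groups in Theorem~\ref{thm:class}(2) satisfy all other hypotheses of (a) and, by the computation of centralizers above, of (b).

\emph{Finite rank cannot be dropped.} Let $E$ be a free group of rank $2$ and $C=\langle c\rangle$ a maximal cyclic subgroup, and let $E$ act on the left cosets of $C$. Recall that centralizers of non-identity elements of $E$ are infinite cyclic. If $1\ne z\in C$, then $C_E(z)$ is cyclic and contains $C$, so $C_E(z)=C$. Suppose that $g\in E$ and $1\ne z\in C\cap gCg^{-1}$. We claim that $g\in C$, and may assume that $g\ne1$. Both $C$ and $gCg^{-1}$ are maximal cyclic, so both equal $C_E(z)$, and $g$ normalizes $C$. Then $g^2$ centralizes $c$, so $1\ne g^2\in C$, and $g\in C_E(g^2)=C$. Hence stabilizers of distinct cosets meet trivially. Since $E$ is not virtually cyclic, there are infinitely many cosets; in particular the action is faithful. So $E$ is a Frobenius group on an infinite set with infinite cyclic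 stabilizers and abelian centralizers of non-identity elements, and it satisfies $\mathfrak M_c$ by the argument in the proof of (b). By Corollary~\ref{cor:main}(b) its rank is infinite.

We do not decide whether $\mathfrak M_c$ can be omitted from Theorem~\ref{thm:class}(1).
\end{remark}

\section{Recognizing an affine group}

To prove that (1) implies (2) we must find the translations. The next lemma says that any non-trivial abelian normal subgroup will do.

\begin{lemma}\label{lem:affine}
Let $G$ be a Frobenius group of finite rank on an infinite set $\Omega$ with abelian point stabilizers. If $G$ has an abelian normal subgroup $V\ne1$, then $G$ is as in Theorem~\ref{thm:class}\textup{(2)}, and $V$ corresponds to the group of translations.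
\end{lemma}

\begin{proof}
Fix $\alpha\in\Omega$ and put $A=G_\alpha$, an infinite abelian group.

\emph{$V$ is semiregular.} If $1\ne v\in V\cap G_\gamma$, then $V\le C_G(v)\le G_\gamma$ by (F). By normality and transitivity $V$ fixes every point, so $V=1$, a contradiction.

\emph{$A$ acts on $V\setminus\{1\}$ by conjugation freely and with finitely many orbits.} If $1\ne a\in A$ commutes with $v\in V$, then $v\in V\cap G_\alpha=1$ by (F). The map $v\mapsto v\alpha$ from $V\setminus\{1\}$ to $\Omega\setminus\{\alpha\}$ is injective since $V$ is semiregular, and $(ava^{-1})\alpha=a(v\alpha)$. So there are no more orbits on $V\setminus\{1\}$ than on $\Omega\setminus\{\alpha\}$.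

\emph{A field.} Write $V$ additively, and let $R\subseteq\operatorname{End}V$ be the commutative ring generated by the image of $A$. An $R$-submodule of $V$ is a union of $\{0\}$ and $A$-orbits, so there are only finitely many. Let $K$ be a minimal non-zero one. It is a simple $R$-module, so $K\cong R/\mathfrak m$ for a maximal ideal $\mathfrak m$; let $F$ be the field $R/\mathfrak m$. Each $a\in A$ is invertible in $R$ and acts on $K\cong F$ as multiplication by its image in $F^*$. By freeness $A\to F^*$ is injective, and we regard $A$ as a subgroup of $F^*$. The $A$-orbits on $K\setminus\{0\}$ correspond to the cosets of $A$ in $F^*$, so $[F^*:A]<\infty$. As $A$ is infinite, $F$ and $K$ are infinite. For $1\ne a\in A$ the map $a-1$ is multiplication by a non-zero element of $F$, so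
\begin{equation}\label{eq:bij}
a-1\ \text{ acts bijectively on } K .
\end{equation}

We now use twice that $A$ has finitely many orbits on $V$ and on $\Omega$: neither set contains an infinite subset no two of whose elements are in one $A$-orbit.

\emph{$K=V$.} Let $v\in V\setminus K$, and suppose $1\ne a\in A$ satisfies $a(v+K)=v+K$. Then $(a-1)v\in K$, and by \eqref{eq:bij} there is $\kappa\in K$ with $(a-1)\kappa=(a-1)v$. So $a$ fixes $v-\kappa\ne0$, contrary to freeness. Hence no non-identity element of $A$ stabilizes $v+K$. If $a\in A$ maps an element of $v+K$ to an element of $v+K$, then $a$ stabilizes this coset, because $K$ is $A$-invariant. So the infinitely many elements of $v+K$ lie in distinct $A$-orbits, a contradiction.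

\emph{$K$ is transitive.} Now $K=V$ is normal in $G$, so elements of $A$ permute the $K$-orbits on $\Omega$. Let $\beta\notin K\alpha$, and suppose that $1\neq a\in A$ stabilizes $K\beta$, say $a\beta=x\beta$ with $x\in K$. By \eqref{eq:bij}, in multiplicative notation, there is $\kappa\in K$ with $(a\kappa a^{-1})\kappa^{-1}=x^{-1}$. Then
\[
a\kappa\beta=(a\kappa a^{-1})\,a\beta=(a\kappa a^{-1})\,x\beta=\kappa x^{-1}x\beta=\kappa\beta .
\]
So $a$ fixes $\alpha$ and $\kappa\beta\ne\alpha$, a contradiction. Hence no non-identity element of $A$ stabilizes $K\beta$, and the points of $K\beta$ lie in distinct $A$-orbits. As $K$ is infinite and semiregular, $K\beta$ is infinite, a contradiction.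

\emph{Conclusion.} $K$ is a regular normal subgroup, so $G=K\rtimes A$. Identify $\Omega$ with $K\cong F$ by $\kappa\alpha\mapsto\kappa$. Then $K$ acts by translations, and $a\in A$ acts by $a\kappa\alpha=(a\kappa a^{-1})\alpha$, that is, by multiplication by $a\in F^*$.
\end{proof}

\section{A Noetherian topology and the end of the proof}

Throughout this section $G$ satisfies (1) of Theorem~\ref{thm:class}, $A=G_{\alpha_0}$, the set $\Theta$ is as in Lemma~\ref{lem:exchange}, and we fix $s\in\Theta$ and put $T=\Theta\setminus\{s\}$, an infinite set.

We want an abelian normal subgroup. In the affine groups the elements $s_\gamma^{-1}s_{\gamma'}$ and the $w_t$ are all translations. In general \eqref{eq:cancel} tells us that $w_t$ commutes with $s_\gamma^{-1}s_{\gamma'}$ as long as $\gamma,\gamma'$ stay in one class $Y_{ij}$. Such a class has no evident invariance under a large subgroup, so we must enlarge it. The points $\gamma$ with $s_\gamma w_ts_\gamma^{-1}=w'_t$ form the solution set of an equation. If such sets are declared closed, the equation passes from $Y_{ij}$ to its closure. If moreover the topology is Noetherian, then $\Omega$ has finitely many irreducible components. The finitely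 many classes cover each component up to at most two points, and irreducibility will imply that one of them is dense in it. The condition $\mathfrak M_c$ is what makes the topology Noetherian.

\subsection{The topology}

Let $\mathcal B$ consist of $\emptyset$ and all sets
\[
B(g,X)=\{\gamma\in\Omega:\ s_\gamma\in g\,C_G(X)\}\qquad(g\in G,\ X\subseteq G).
\]

\begin{lemma}\label{lem:noeth}
The finite unions of members of $\mathcal B$ are the closed sets of a Noetherian topology on $\Omega$. The group $G$ acts by homeomorphisms, and points are closed.
\end{lemma}

\begin{proof}
\emph{$\mathcal B$ is closed under finite intersections and contains $\Omega$.} The set $gC_G(X)\cap g'C_G(X')$ is empty or a coset of $C_G(X)\cap C_G(X')=C_G(X\cup X')$, and $\Omega=B(1,\emptyset)$.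

\emph{$\mathcal B$ has the descending chain condition.} Let $B_1\supseteq B_2\supseteq\cdots$ be non-empty members, $B_m=B(g_m,X_m)$. Then $B_m=B_1\cap\dots\cap B_m$ is defined by the intersection of the first $m$ cosets $g_lC_G(X_l)$, which is non-empty and hence a coset of $C_G(X_1\cup\dots\cup X_m)$. By $\mathfrak M_c$ these centralizers become constant. From then on the cosets are nested cosets of one subgroup, so they are equal, and the chain is constant.

\emph{Finite unions of members of $\mathcal B$ have the descending chain condition.} Suppose not. Then $\Omega\in\mathcal B$ contains a non-stabilizing descending chain of finite unions. By the previous step there is $B\in\mathcal B$ minimal among the members of $\mathcal B$ that contain such a chain, say $C_1\supseteq C_2\supseteq\cdots$. Some $C_m\ne B$; write $C_m=B_1\cup\dots\cup B_r$ with $B_l\in\mathcal B$, so that $B_l\subsetneq B$. For each $l$ the sets $C_n\cap B_l$ $(n\ge m)$ are finite unions of members of $\mathcal B$ inside $B_l$, so by minimality of $B$ this chain stabilizes. Hence so does $C_n=\bigcup_l(C_n\cap B_l)$, a contradiction.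

So the finite unions of members of $\mathcal B$ include $\emptyset$ and $\Omega$ and are closed under finite unions and finite intersections. By the chain condition they are also closed under arbitrary intersections, each of which equals a finite one. They are the closed sets of a topology, which is Noetherian by the chain condition.

By \eqref{eq:label}, $hB(g,X)=B(hgh^{-1},hXh^{-1})$, so $G$ acts by homeomorphisms. Finally $C_G(G)=Z(G)=1$, so $B(s_\gamma,G)=\{\gamma':s_{\gamma'}=s_\gamma\}=\{\gamma\}$, since $s\neq1$.
\end{proof}

In the affine group $F\rtimes A$ this is the topology in which the proper closed sets are the finite ones. There $C_G(X)$ is $G$, the translation group $V$, a stabilizer $G_x$, or $1$. All $s_\gamma$ lie in one coset of $V$, and $s_\gamma\in gG_x$ means $sx+(1-s)\gamma=g(x)$, which determines $\gamma$.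

Recall that a non-empty space is irreducible if it is not the union of two proper closed subsets; if an irreducible subset lies in a finite union of closed sets, it lies in one of them. A Noetherian space is the union of its finitely many maximal irreducible subsets, the irreducible components. They are closed, none contains another, and homeomorphisms permute them. Let $\Omega_1,\dots,\Omega_n$ be the irreducible components of $\Omega$.

\begin{lemma}\label{lem:blocks}
The components are pairwise disjoint, infinite, and permuted transitively by $G$. The setwise stabilizer $G_l$ of $\Omega_l$ has index $n$ in $G$ and contains $G_\gamma$ for every $\gamma\in\Omega_l$. It acts faithfully on $\Omega_l$ as a Frobenius group of finite rank with abelian point stabilizers.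
\end{lemma}

\begin{proof}
The set of points that lie in at least two components is $G$-invariant, so it is $\emptyset$ or $\Omega$. If it is $\Omega$, then $\Omega_1=\bigcup_{j\ne1}(\Omega_1\cap\Omega_j)$, so $\Omega_1\subseteq\Omega_j$ for some $j\ne1$, a contradiction. Hence the components form a $G$-invariant partition of $\Omega$. As $G$ is transitive on $\Omega$, it permutes the components transitively. So they have equal size, which is infinite as $n$ is finite, and $|G:G_l|=n$. An element that maps a point of $\Omega_l$ to a point of $\Omega_l$ stabilizes $\Omega_l$. So $G_\gamma\le G_l$ for $\gamma\in\Omega_l$, and $G_l$ is transitive on $\Omega_l$. A non-identity element fixes at most one point, so the action on $\Omega_l$ is faithful, and it is a Frobenius action with non-trivial abelian stabilizers $G_\gamma$. Finally $G_\gamma$ has finitely many orbits on $\Omega$, hence on $\Omega_l$.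
\end{proof}

\subsection{An abelian normal subgroup of the stabilizer of a component}\label{subsec:V}

Put
\[
X_1=\langle s_\gamma^{-1}s_{\gamma'}:\ \gamma,\gamma'\in\Omega_1\rangle,\qquad N=C_G(X_1).
\]
By Lemma~\ref{lem:blocks}, $X_1\le G_1$, and by \eqref{eq:label} $X_1$ is normal in $G_1$. So $G_1$ normalizes $N$. We show that $N$ is infinite, and then that $X_1\cap N\cap G_1$ is the subgroup we want.

\emph{$N$ is infinite.} Take any $\beta_1\ne\beta_2$. The set $\Omega_1$ is the union of $\Omega_1\cap\{\beta_1,\beta_2\}$ and the finitely many sets $Y_{ij}\cap\Omega_1$. The first is finite, hence closed and different from $\Omega_1$. By irreducibility, some $Y_{ij}\cap\Omega_1$ has closure $\Omega_1$; in particular it is non-empty. Fix these $i,j$, let $t\in T$, and let $w_t,w'_t$ be as in Lemma~\ref{lem:cancel}. The set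
\[
D=\{\gamma:\ s_\gamma w_ts_\gamma^{-1}=w'_t\}
\]
contains $Y_{ij}$. For any $\gamma_0\in D$ we have $D=\{\gamma:s_{\gamma_0}^{-1}s_\gamma\in C_G(w_t)\}=B(s_{\gamma_0},\{w_t\})$, which is closed. So $D$ contains the closure $\Omega_1$ of $Y_{ij}\cap\Omega_1$, and therefore $s_\gamma^{-1}s_{\gamma'}$ commutes with $w_t$ for all $\gamma,\gamma'\in\Omega_1$. Thus $w_t\in N$ for every $t\in T$. By Lemma~\ref{lem:cancel} the $w_t$ are pairwise distinct, so $N$ is infinite.

\emph{An abelian normal subgroup.} Put $N_1=N\cap G_1$. It has finite index in $N$, so it is infinite, and it is normal in $G_1$. (This is why we needed infinitely many $w_t$: one non-trivial $w_t$ might lie outside $G_1$.) Let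
\[
V=N_1\cap X_1 .
\]
It is normal in $G_1$, and it is abelian because $N$ centralizes $X_1$. Suppose $V=1$. Let $u\in N_1$ and $\gamma\in\Omega_1$. The element
\[
(s_\gamma^{-1}us_\gamma)\,u^{-1}=s_\gamma^{-1}(us_\gamma u^{-1})=s_\gamma^{-1}s_{u\gamma}
\]
lies in $N_1$, by its first expression and normality, and in $X_1$, by its last expression and $u\gamma\in\Omega_1$. So it is trivial, and $u\gamma=\gamma$. Thus every $u\in N_1$ fixes $\Omega_1$ pointwise, and $N_1=1$, a contradiction. So $V\ne1$.

By Lemmas~\ref{lem:blocks} and~\ref{lem:affine}, $G_1$ acting on $\Omega_1$ is an affine group as in Theorem~\ref{thm:class}(2).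

\subsection{From one component to the whole group}

By conjugation each $G_l$ on $\Omega_l$ is affine. It remains to see that the translation groups of the different components essentially agree, so that they yield an abelian normal subgroup of $G$ itself. Let $K_l$ be the translation group of $G_l$ on $\Omega_l$. It consists of $1$ and the elements of $G_l$ without fixed points in $\Omega_l$, so $gK_lg^{-1}=K_{l'}$ whenever $g\Omega_l=\Omega_{l'}$. By the computation in Section~\ref{sec:affine},
\begin{equation}\label{eq:transcent}
C_{G_l}(x)=K_l\qquad\text{for all }1\ne x\in K_l .
\end{equation}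
Let $G_0=\bigcap_lG_l$. This is the kernel of the action of $G$ on the set of components, so it is normal and of finite index in $G$. Put $K'_l=K_l\cap G_0$. It has finite index in the infinite group $K_l$, so it is an infinite abelian normal subgroup of $G_0$.

Let $l\ne m$. We claim that $K'_m$ centralizes some $x\ne1$ in $K'_l$. If $K'_l\cap K'_m\ne1$, take $x\neq1$ in this intersection; $K'_m$ is abelian. If $K'_l\cap K'_m=1$, then these two normal subgroups of $G_0$ commute, and any $1\ne x\in K'_l$ will do. By \eqref{eq:transcent}, and since $K'_m\le G_0\le G_l$, we get $K'_m\le K_l$, so $K'_m\le K'_l$. By symmetry $K'_l=K'_m$.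

So all $K'_l$ coincide. Since conjugation by $G$ permutes the $K_l$ and preserves $G_0$, it permutes the $K'_l$. Their common value is therefore a non-trivial abelian normal subgroup of $G$. Lemma~\ref{lem:affine}, applied to $G$ on $\Omega$, gives (2). This completes the proof of Theorem~\ref{thm:class}. \qed

\begin{thebibliography}{9}
\bibitem{strange}
\emph{Strange Permutation Representations Of Free Groups},
\url{http://core-cms.prod.aop.cambridge.org/core/services/aop-cambridge-core/content/view/3AE5EE8D9ABC9CF711E61E3F0EA9CD50/S1446788700003293a.pdf/strange_permutation_representations_of_free_groups.pdf}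
\end{thebibliography}

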